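\title{The complex equivariant Pontryagin--Thom map need not be injective}

\begin{abstract}
For a compact Lie group $G$, the Pontryagin--Thom construction maps the geometric complex bordism ring $\Omega^G_*$ to tom Dieck's homotopical ring $MU^G_*$. This map is injective for abelian $G$, and it has been conjectured to be injective for all $G$. We disprove the conjecture. For the extension $G=T\rtimes C_2$ of the $2$-torus by inversion, the torus with its two conjugate invariant complex structures gives two different classes in $\Omega^G_2$ with the same image in $MU^G_2$, and the kernel is nonzero in every even degree $\ge 2$. A formula that expresses a change of complex structure on a homogeneous space through the Burnside ring shows that injectivity also fails for the connected groups $SO(3)\times SO(3)$, $SO(4)$ and $SU(2)\times SU(2)$.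
\end{abstract}

\section{Introduction}

Let $G$ be a compact Lie group. Two graded rings deserve the name of $G$-equivariant complex bordism. The \emph{geometric} ring $\Omega^G_*$ consists of bordism classes of closed smooth $G$-manifolds whose tangent bundle carries a $G$-equivariant stable complex structure. The \emph{homotopical} ring $MU^G_*$ of tom Dieck is the coefficient ring of the homology theory defined by the Thom spectrum $MU_G$; its elements are stable classes of $G$-maps from representation spheres to Thom spaces of universal bundles. Embedding a manifold in a representation and collapsing onto a tubular neighborhood defines the Pontryagin--Thom ring homomorphism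
\[
\mathrm{PT}\colon\Omega^G_*\longrightarrow MU^G_* .
\]
Section~\ref{sec:conv} recalls the definitions.

For the trivial group $\mathrm{PT}$ is an isomorphism, and both halves of the proof are transversality: a map to a Thom space is deformed until it is transverse to the zero section, whose preimage is then a manifold, and a null-homotopy deformed in the same way gives a null-bordism. Equivariantly such deformations need not exist. If $V\neq0$ is a representation with $V^G=0$, the only $G$-map from a point to $V$ has image $0$ and is not transverse to $0$. For nontrivial $G$ the map $\mathrm{PT}$ is in general not an isomorphism. Injectivity may still hold for other reasons, and it is a useful half: it says that stable homotopy theory decides whether a $G$-manifold bounds. By a theorem of Comeza\~na, $\mathrm{PT}$ is injective when $G$ is abelian. This suggests the following statement, which is \cite[Conjecture 5.1.3]{conj}.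

\begin{quote}
\emph{Conjecture.} The map $\mathrm{PT}\colon\Omega^G_*\to MU^G_*$ is a monomorphism for all compact Lie groups $G$.
\end{quote}

We show that the conjecture is false. The counterexamples are homogeneous spaces. If $H\le G$ is finite, then $T(G/H)=G\times_H\mathfrak g$, so an $H$-invariant complex structure $J$ on the Lie algebra $\mathfrak g$ makes $G/H$ an almost complex $G$-manifold, with class $[G/H,J]\in\Omega^G_{\dim G}$. When $H$ acts trivially on $\mathfrak g$, as it does for abelian $G$, a change of $J$ changes this class at most by a sign (see (A4) below). When $H$ acts nontrivially, $J$ carries more information, and the question is how much of it each theory retains.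

The simplest nontrivial adjoint action is $-1$. Let
\[
G=T\rtimes C_2,\qquad T=S^1\times S^1,\qquad C_2=\langle g\rangle,\qquad gtg^{-1}=t^{-1};
\]
equivalently, $G\cong\{(A,B)\in O(2)\times O(2):\det A=\det B\}$. Let $H=\langle g\rangle$. It acts on $\mathfrak g=\mathfrak t=\operatorname{Lie}(T)=\mathbb R^2$ through $g=-1$, so the rotation $J$ by $90^\circ$ and its negative are both $H$-invariant. Put
\[
b=[G/H,J],\qquad b'=[G/H,-J]\qquad\text{in }\Omega^G_2 .
\]
The nonequivariant complex bordism ring $MU_*$ acts on $\Omega^G_*$ by products with manifolds with trivial action.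

\begin{theorem}\label{thm:A}
For $G=T\rtimes C_2$ we have $\mathrm{PT}(b)=\mathrm{PT}(b')$ but $b\neq b'$. Moreover, $a\mapsto a(b-b')$ is an injection $MU_*\to\Omega^G_{*+2}$ with image in $\ker\mathrm{PT}$. So $\ker\mathrm{PT}\neq0$ in every even degree $\ge2$.
\end{theorem}

This theorem alone disproves the conjecture. The group $T\rtimes C_2$ is disconnected, but the phenomenon does not depend on that.

\begin{theorem}\label{thm:B}
If a compact Lie group $L$ has a quotient isomorphic to $T\rtimes C_2$ or to $SO(3)\times SO(3)$, then $\mathrm{PT}\colon\Omega^L_*\to MU^L_*$ is not injective. In particular, injectivity fails for the connected groups $SO(3)\times SO(3)$, $SO(4)$ and $SU(2)\times SU(2)$.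
\end{theorem}

We make no claim about finite non-abelian groups.

Both theorems rest on one idea, which Theorem~\ref{thm:A} shows in the smallest setting. At a point $x$ of $G/H$ fixed by $g$, the infinitesimal action identifies $\mathfrak t$ with the $(-1)$-eigenspace of $g$ on the tangent space. This eigenspace is complex, so $\mathfrak t$ acquires an orientation, and the orientations coming from $b$ and $b'$ are opposite.

\emph{Geometric bordism remembers this orientation.} In a bordism the fixed points trace out arcs along which the orientation of $\mathfrak t$ is constant. It could be lost only where an arc runs into a point with infinite isotropy group, and a parity constraint on complex representations rules this out (Section~\ref{sec:distinct}).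

\emph{Homotopical bordism forgets it.} A class $z$ has $\mathrm{PT}(z)=0$ as soon as its product with the unit disc of a unitary representation bounds relative to the boundary sphere (Lemma~\ref{lem:F}). Take the disc in the sign representation $\sigma$. The $(-1)$-eigenspace grows to $\mathfrak t\oplus\sigma=\mathbb R^4$, and a reversal of the orientation of $\mathfrak t$ can be traded for a reflection of the disc. This reflection differs from the identity only over a free orbit, and the free orbit bounds (Section~\ref{sec:equal}).

For $SO(3)\times SO(3)$ the icosahedral group replaces $C_2$. The comparison of a reflection with the identity becomes a computation in the Burnside ring (Section~\ref{sec:transfer}), and the parity argument uses representations of real type (Section~\ref{sec:SO3}).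

\section{Conventions and standard facts}\label{sec:conv}

Manifolds and actions are smooth, and corners are rounded. For a unitary $G$-representation $V$ we write $|V|$ for its complex dimension, $D(V)$ and $S(V)$ for the unit disc and sphere, and $S^V$ for the one-point compactification, which we identify radially with $D(V)/S(V)$.

\subsection{Stably complex $G$-manifolds}

Let $X$ be a compact $G$-manifold, possibly with boundary. A \emph{stably complex structure} on $X$ is a $G$-invariant complex structure $\mathcal J$ on a bundle
\[
E=TX\oplus\underline{\mathbb R}^k\oplus\underline V,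
\]
where $G$ acts trivially on $\mathbb R^k$ and $V$ is a unitary $G$-representation. Structures are taken up to homotopy through invariant structures and up to stabilization, that is, up to replacing $\mathbb R^k$ by $\mathbb R^k\oplus\mathbb C^l$ or $V$ by $V\oplus V'$ and $\mathcal J$ by $\mathcal J\oplus i$. The boundary inherits a structure from $TX|_{\partial X}=T\partial X\oplus\underline{\mathbb R}$, where the last summand is spanned by an invariant outward normal. The \emph{negative} $-X$ is $X$ with the structure $\mathcal J\oplus(-i)$ on $E\oplus\underline{\mathbb R}^2$; thus $\partial(X\times[0,1])=X\sqcup -X$ for closed $X$.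

In the usual convention only $V=0$ is allowed. Every structure that we construct has $V=0$, and every invariant that we use to detect a nonzero class is defined for arbitrary $V$. So all results hold in both conventions, and $\Omega^G_*$ may be read in either.

We use that $MU_*$ is a polynomial ring $\mathbb Z[x_1,x_2,\dots]$ with $x_j$ in degree $2j$; it is torsion free, and nonzero exactly in the even degrees $\ge0$.

\subsection{Actions and complex structures}

For $\eta\in\mathfrak g$ and $x\in X$ let $\eta_x\in T_xX$ denote the infinitesimal action.

\begin{enumerate}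
\item[(A1)] For $u\in G$ we have $u_*(\eta_x)=(\operatorname{Ad}(u)\eta)_{ux}$. The map $\mathfrak g\to T_xX$, $\eta\mapsto\eta_x$, has image $T_x(Gx)$ and kernel $\operatorname{Lie}(G_x)$. Since $G_x$ is compact, it is finite if and only if this map is injective, which is an open condition on $x$.
\item[(A2)] Let a compact group $K$ fix $y\in X$. Then a neighborhood of $y$ is $K$-diffeomorphic to a neighborhood of $0$ in $T_yX$, or in the half-space $T_y\partial X\times[0,\infty)$ if $y\in\partial X$. Hence $X^K$ is a submanifold with $T_y(X^K)=(T_yX)^K$ and $\partial(X^K)=(\partial X)^K$; the isomorphism type of the $K$-representation $T_xX$ is locally constant on $X^K$; and a subgroup of $K$ that acts trivially on $T_yX$ fixes a neighborhood of $y$ pointwise.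
\item[(A3)] For finite $H\le G$ the map $[u,\eta]\mapsto u_*(\eta_{eH})$ is an isomorphism $G\times_H\mathfrak g\cong T(G/H)$. Restriction to the fiber at $eH$ identifies $G$-invariant complex structures on $T(G/H)\oplus\underline{\mathbb R}^k$, and their homotopies, with $H$-invariant ones on $\mathfrak g\oplus\mathbb R^k$.
\item[(A4)] For $n\ge1$ the space $GL_{2n}(\mathbb R)/GL_n(\mathbb C)$ of complex structures on $\mathbb R^{2n}$ has two path components, distinguished by the induced orientation. Consequently, if $H$ acts trivially on $\mathfrak g$ in (A3), then $G/H$ has two classes of structures with $V=0$, and they are negatives of each other, because $\mathcal J\oplus i$ and $\mathcal J\oplus(-i)$ induce opposite orientations.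
\end{enumerate}

\subsection{Relative bordism}

Let $(X,A)$ be a pair of $G$-spaces. Elements of $\Omega^G_n(X,A)$ are represented by $G$-maps $f\colon(P,\partial P)\to(X,A)$ with $P$ a compact stably complex $n$-manifold. Such a map is null-bordant if $P$ is a codimension-$0$ submanifold, with the induced structure, of the boundary of a compact stably complex $W$, and $f$ extends to a $G$-map $W\to X$ that sends $\partial W\setminus\operatorname{int}P$ to $A$. Cylinders show that $[P,f]$ depends only on the homotopy class of $f$ as a map of pairs. We need two cutting rules.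

\begin{enumerate}
\item[(R1)] \emph{If $P_0\subset\operatorname{int}P$ is a compact codimension-$0$ $G$-submanifold and $f(P\setminus\operatorname{int}P_0)\subset A$, then $[P,f]=[P_0,f|_{P_0}]$.} The bordism is $P\times[0,1]$: the part of its boundary outside $P\times0\sqcup P_0\times1$ maps to $A$.
\item[(R2)] \emph{If $P=P_1\cup P_2$ is closed, $P_1\cap P_2=\partial P_1=\partial P_2=C$ and $f(C)\subset A$, then $[P,f]=[P_1,f|_{P_1}]+[P_2,f|_{P_2}]$.} Take an invariant bicollar $C\times[-1,1]$. Reparametrizing the second coordinate, homotope $f$ relative to $C$ to a map $f'$ that sends $C\times[-\frac12,\frac12]$ to $f(C)\subset A$. Let $P_j'=P_j\setminus\bigl(C\times(-\frac12,\frac12)\bigr)$. By (R1), $[P,f']=[P_1',f']+[P_2',f']$ and $[P_j',f']=[P_j,f']$.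
\end{enumerate}

\subsection{The Pontryagin--Thom map}\label{sec:PT}

Let $\gamma^q$ be the universal complex $q$-plane $G$-bundle: every complex $q$-plane $G$-bundle over a $G$-CW complex or a compact $G$-manifold admits a bundle map to $\gamma^q$, unique up to homotopy of bundle maps. Let $MU_G(q)$ be its Thom space. We say that the induced map $\operatorname{Th}(\nu)\to MU_G(q)$ \emph{classifies} the bundle $\nu$. The \emph{structure map} $MU_G(q)\wedge S^{V}\to MU_G(q+|V|)$ classifies $\gamma^q\oplus\underline V$. We need only even degrees, where by definition
\[
MU^G_{2m}(X,A)=\operatorname*{colim}_U\,[S^U,\,MU_G(|U|-m)\wedge X/A]_G .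
\]
The colimit runs over unitary representations $U$, and the transition from $U$ to $U\oplus U'$ smashes with $S^{U'}$ and applies the structure map. For $(X,A)=(\mathrm{pt},\emptyset)$ one has $X/A=S^0$ and obtains $MU^G_{2m}$.

Let $f\colon(P,\partial P)\to(X,A)$ represent a class in $\Omega^G_{2m}(X,A)$, with structure $\mathcal J$ on $E=TP\oplus\underline{\mathbb R}^k\oplus\underline V$; here $k$ is even. Embed $P$ equivariantly in a unitary $U$, and let $\nu$ be an invariant complement of $TP$ in $\underline U$; such complements form an affine space, so the choice does not matter. Then $\nu\oplus E=\underline{U_1}$ with $U_1=U\oplus\mathbb C^{k/2}\oplus V$. An invariant complex structure $j$ on $\nu$ is \emph{complementary} to $\mathcal J$ if $j\oplus\mathcal J$ is homotopic to the constant structure of $\underline{U_1}$. Complementary structures exist and are unique after enlarging $U$. Indeed, choose a complex $G$-bundle $E'$ with $E\oplus E'=\underline{U'}$ for a unitary $U'$. The normal bundle of $P$ in $U\oplus U'$ is $\nu\oplus E\oplus E'=\underline{U_1}\oplus E'$, which has an evident structure $j'$. Rotating one copy of $E$ into the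 other in $\nu\oplus E\oplus E'\oplus E$ shows that $j'$ is complementary, and if $j$ is complementary on $\nu$, then $j\oplus i_{U'}=j\oplus\mathcal J\oplus i_{E'}$ is homotopic to $j'$.

With a complementary structure on $\nu$, the class $\mathrm{PT}[P,f]$ is represented by
\[
S^U\longrightarrow \operatorname{Th}(\nu)/\operatorname{Th}(\nu|_{\partial P})\longrightarrow MU_G(|\nu|)\wedge X/A,
\]
the collapse onto a tubular neighborhood followed by the map whose components are the classifying map of $\nu$ and $f$. The same construction applied to a bordism embedded in $U\times[0,1]$ shows that $\mathrm{PT}$ is well defined on relative bordism classes.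

For a unitary $V$ define $\Sigma^V\colon\Omega^G_{2m}\to\Omega^G_{2m+2|V|}(D(V),S(V))$ by $\Sigma^V[M]=[M\times D(V),\mathrm{pr}]$, with the product structure. It is a well-defined homomorphism, since $W\times D(V)$ is a relative bordism when $W$ is a bordism. The next lemma is our source of elements in $\ker\mathrm{PT}$.

\begin{lemma}\label{lem:F}
If $z\in\Omega^G_{2m}$ and $\Sigma^Vz=0$ for some unitary $V$, then $\mathrm{PT}(z)=0$.
\end{lemma}

\begin{proof}
Composition with the structure map $MU_G(q)\wedge S^V\to MU_G(q+|V|)$ defines
\[
\theta\colon MU^G_{2m+2|V|}(D(V),S(V))\longrightarrow MU^G_{2m}.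
\]
This is compatible with the transition maps, because the two composites $MU_G(q)\wedge S^V\wedge S^{U'}\to MU_G(q+|V|+|U'|)$ both classify $\gamma^q\oplus\underline V\oplus\underline{U'}$. Let $z=[M]$, and let $h\colon S^U\to MU_G(q)$ be the representative of $\mathrm{PT}[M]$ built from an embedding $M\subset U$. The product embedding $M\times D(V)\subset U\oplus V$ has as normal bundle the pullback of the normal bundle of $M$, so $h\wedge\mathrm{id}_{S^V}$ represents $\mathrm{PT}(\Sigma^V[M])$. Applying $\theta$ gives the image of $h$ under the transition from $U$ to $U\oplus V$, which represents the same class as $h$. Hence $\theta\circ\mathrm{PT}\circ\Sigma^V=\mathrm{PT}$.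
\end{proof}

\section{The torus and its two structures}\label{sec:torus}

Until the end of Section~\ref{sec:distinct}, $G=T\rtimes C_2$ and $H=\langle g\rangle$. The map $t\mapsto tH$ identifies $T$ with $M=G/H$; the subgroup $T$ acts by translation, and $g$ acts by inversion because $gtH=t^{-1}H$. So $b$ is the elliptic curve $\mathbb C/\mathbb Z[i]$ with $G$ acting by the maps $z\mapsto\pm z+a$, and $b'$ is the same $G$-manifold with the conjugate complex structure. The rank of $T$ cannot be lowered in this construction. For $O(2)=S^1\rtimes C_2$ the $(-1)$-eigenspace of $g$ on $\mathfrak g\oplus\mathbb R^k\oplus V$ has odd real dimension, so the circle $O(2)/\langle g\rangle$ has no stably complex structure.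

Neither $H$ nor $T$ alone separates $b$ from $b'$. Complex conjugation of $\mathbb C/\mathbb Z[i]$ commutes with $z\mapsto-z$, so it is an isomorphism of the two structures over $H$. Over $T$ the manifold $M$ is a free orbit, and it bounds by the following lemma, whose second case we need in Section~\ref{sec:equal}.

\begin{lemma}\label{lem:free}
Let $\Gamma$ be $T$ or $G$, acting on itself by translation, and let $\tau$ be a $\Gamma$-invariant complex structure on $T\Gamma\oplus\underline{\mathbb R}^k$. Then $[\Gamma,\tau]=0$ in $\Omega^\Gamma_2$.
\end{lemma}

\begin{proof}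
By (A4) with trivial isotropy group there are two classes of such structures, and they are negatives of each other. So it suffices to bound one of them. Let $T=S^1\times S^1$ act coordinatewise on the solid torus $D^2\times S^1$. The bundle $T(D^2\times S^1)\oplus\underline{\mathbb R}$ is the product bundle with fiber $\mathbb C\oplus\mathbb R^2$, where $T$ acts on $\mathbb C$ through the first coordinate and trivially on $\mathbb R^2$. So $i\oplus i$ is a $T$-invariant complex structure, and $\Gamma\times_T(D^2\times S^1)$ is a stably complex $\Gamma$-manifold with boundary $\Gamma\times_TT=\Gamma$.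
\end{proof}

\section{The classes $b$ and $b'$ agree in homotopical bordism}\label{sec:equal}

Invariant complex structures preserve the eigenspaces of $g$, so adding trivial summands to $\mathfrak t$ cannot connect $J$ to $-J$. We need more room in the $(-1)$-eigenspace, and Lemma~\ref{lem:F} lets us create it. Let $\sigma=\mathbb C$ be the unitary representation given by $G\to G/T=\{\pm1\}\subset U(1)$, and let $D=D(\sigma)$. By Lemma~\ref{lem:F}, the equation $\mathrm{PT}(b)=\mathrm{PT}(b')$ follows from the next proposition.

\begin{proposition}\label{prop:equal}
$\Sigma^\sigma b=\Sigma^\sigma b'$ in $\Omega^G_4(D,\partial D)$.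
\end{proposition}

\begin{proof}
Let $Y=M\times D$. Translation in $M=T$ trivializes $TY$ as $Y\times(\mathfrak t\oplus\mathbb C)$, and on the fiber coordinate $T$ acts trivially and $g$ acts by $-1$. Hence \emph{every} complex structure on $\mathfrak t\oplus\mathbb C=\mathbb R^4$ defines a $G$-invariant structure on $TY$. Put $I=J\oplus i$. Then
\[
\Sigma^\sigma b=[Y,I,\mathrm{pr}],\qquad \Sigma^\sigma b'=[Y,(-J)\oplus i,\mathrm{pr}].
\]

\emph{Step 1: moving the difference into the reference map.} The reflection $\mu(z)=\bar z$ of $D$ commutes with $-1$, so it is $G$-equivariant. Transporting along the diffeomorphism $\mathrm{id}\times\mu$ of $Y$ turns $(-J)\oplus i$ into $(-J)\oplus(-i)=-I$ and $\mathrm{pr}$ into $\mu\circ\mathrm{pr}$. On $\mathbb R^4$ the structures $I$ and $-I$ are homotopic: identify $\mathbb R^4$ with the quaternions to find a complex structure $I'$ with $II'=-I'I$; then $(\cos\theta\,I+\sin\theta\,I')^2=-1$, and $0\le\theta\le\pi$ gives a path from $I$ to $-I$. Therefore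
\[
\Sigma^\sigma b'=[Y,I,\mu\circ\mathrm{pr}].
\]

\emph{Step 2: comparing $\mu$ with the identity.} The maps $\mathrm{id}$ and $\mu$ are not homotopic as maps of the pair $(D,\partial D)$, since their degrees are $1$ and $-1$. They are homotopic as maps $D\to D$, and we measure the failure on the boundary by a third manifold. Let
\[
f_s(x+iy)=x+i(1-2s)y,\qquad 0\le s\le1 .
\]
Each $f_s$ is real linear and maps $D$ to $D$, hence is equivariant, and $f_0=\mathrm{id}$, $f_1=\mu$. Give $W=Y\times[0,1]$ the cylinder structure from $I$, and put $\Phi(m,z,s)=f_s(z)$. The closed manifold $\partial W$ is the union of $Y\times1\sqcup-Y\times0$ and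
\[
Z=M\times\partial D\times[0,1],
\]
glued along $M\times\partial D\times\{0,1\}$, which $\Phi$ maps to $\partial D$. Since $[\partial W,\Phi]=0$, rule (R2) and Step~1 give
\[
\Sigma^\sigma b'-\Sigma^\sigma b+[Z,\Phi]=0 .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\fill[gray!25] (0,0) circle (0.55);
\draw[thick] (0,0) circle (1);
\draw (1,0) arc[start angle=0,end angle=180,x radius=1,y radius=0.667];
\draw (1,0) arc[start angle=0,end angle=180,x radius=1,y radius=0.333];
\draw (1,0) -- (-1,0);
\draw (1,0) arc[start angle=0,end angle=-180,x radius=1,y radius=0.333];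
\draw (1,0) arc[start angle=0,end angle=-180,x radius=1,y radius=0.667];
\draw[dashed,->] (0,1) -- (0,-1);
\node[above] at (0,1) {$i$};
\node[below] at (0,-1) {$-i$};
\node[right] at (1,0) {$1$};
\node[left] at (-1,0) {$-1$};
\end{tikzpicture}
\caption{Images of the upper half of the unit circle under $f_s(x+iy)=x+i(1-2s)y$ for $s=0,\frac16,\dots,1$. As $s$ runs from $0$ to $1$ they sweep the shaded disc $|w|\le r$ exactly once; the dashed arrow is the path of $f_s(i)$. The lower half circle sweeps the shaded disc once in the opposite direction.}
\label{fig:sweep}
\end{figure}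

\emph{Step 3: localizing $[Z,\Phi]$ at a free orbit.} A class in $\Omega^G_*(D,\partial D)$ depends only on the part of the manifold that maps near $0$. Fix $0<r<1$, and let $D_r=\{w:|w|\le r\}$ and $Z_r=\Phi^{-1}(D_r)\cap Z$. For $z=e^{i\varphi}$ we have
\[
\Phi=\cos\varphi+i(1-2s)\sin\varphi .
\]
If $\sin\varphi=0$, then $|\Phi|=1>r$. On each half circle $\pm\sin\varphi>0$ the map $(\varphi,s)\mapsto\Phi$ has Jacobian determinant
\[
\det\begin{pmatrix}-\sin\varphi&0\\(1-2s)\cos\varphi&-2\sin\varphi\end{pmatrix}=2\sin^2\varphi\neq0,
\]
and a point $x+iy\in D_r$ has exactly one preimage: $\cos\varphi=x$ determines $\varphi$, and since $|y|\le\sqrt{r^2-x^2}<\sqrt{1-x^2}=|\sin\varphi|$, the equation $1-2s=y/\sin\varphi$ has a unique solution, which lies in $(0,1)$. See Figure~\ref{fig:sweep}. Thus $Z_r\subset\operatorname{int}Z$, and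
\[
Z_r\longrightarrow G'\times D_r,\qquad (m,e^{i\varphi},s)\longmapsto\bigl((m,\operatorname{sign}(\sin\varphi)\,i),\,\Phi\bigr),\qquad G'=M\times\{\pm i\},
\]
is a $G$-diffeomorphism for the diagonal action on the target. The group $T$ acts simply transitively on $M$ and fixes $\pm i$, while $g$ interchanges $\pm i$. So $G'$ is a single free orbit.

Let $h(w)=w/\max(|w|,r)$. It maps $D$ to $D$, is the identity on $\partial D$, and is equivariant, so $(1-t)\,\mathrm{id}+t\,h$ is an equivariant homotopy of maps of the pair $(D,\partial D)$. On $Z\setminus\operatorname{int}Z_r$ we have $|\Phi|\ge r$, so $h\Phi$ maps this set to $\partial D$. By (R1),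
\[
[Z,\Phi]=[Z,h\Phi]=[Z_r,h\Phi|_{Z_r}],
\]
and on $Z_r\cong G'\times D_r$ the map $h\Phi$ is $(x,w)\mapsto w/r$.

\emph{Step 4: the structure on $Z_r$ is a product.} Fix $x_0\in G'$. The map $(u,w)\mapsto(ux_0,uw)$ identifies $G'\times D_r$ with $G\times D_r$, where $G$ translates the first factor only. So invariant complex structures on $TZ_r\oplus\underline{\mathbb R}^k$ correspond to arbitrary complex structures over the contractible slice $e\times D_r$, and by (A4) there are two homotopy classes, distinguished by orientation. Both contain a product $\tau\times i$, where $i$ is the standard structure on $D_r\subset\sigma$ and $\tau$ is an invariant structure on $TG'\oplus\underline{\mathbb R}^k$ of the appropriate orientation. After rescaling $D_r$ to $D$ we obtain $[Z,\Phi]=\Sigma^\sigma[G',\tau]$ for some $\tau$, and $[G',\tau]=0$ by Lemma~\ref{lem:free}.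
\end{proof}

Multiplying the manifold by $D(\sigma)$ is different from stabilizing the structure by $V=\sigma$. Both enlarge the $(-1)$-eigenspace to $\mathbb R^4$, but only the first has a reference map that can absorb the reflection of Step~1. The next section shows that stabilization alone does not identify $b$ with $b'$.

\section{The classes $b$ and $b'$ differ in geometric bordism}\label{sec:distinct}

Let $X$ be a compact stably complex $G$-manifold, possibly with boundary. Superscripts $\pm$ denote the $(\pm1)$-eigenspaces of $g$. For $x\in X^g$ and $\eta\in\mathfrak t$, (A1) gives $g_*\eta_x=-\eta_x$, so $T_x(Gx)\subset(T_xX)^-$. We single out the fixed points at which this inclusion lets $\mathfrak t$ be compared with the complex structure: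
\[
F(X)=\{x\in X^g:\ G_x\text{ is finite and }\dim(T_xX)^-=2\}.
\]
For $x\in F(X)$ the infinitesimal action is an isomorphism $\mathfrak t\cong(T_xX)^-$. To obtain a bordism invariant, $F(X)$ must be compact. This is where the complex structure enters, as the following example shows.

\begin{example}\label{ex:solid}
The action of $T$ on the solid torus $X=D^2\times S^1$ extends to $G$ by $g(z,w)=(\bar z,\bar w)$, and $\partial X=M$. The action preserves orientation, so $M$ bounds as an oriented $G$-manifold. Here $X^g=[-1,1]\times\{\pm1\}$ and $\dim(T_xX)^-=2$ along $X^g$, but the points $y=(0,\pm1)$ are fixed by the circle $S^1\times1$. So $F(X)=([-1,1]\setminus\{0\})\times\{\pm1\}$ is not closed. The circle acts on $T_yX$ with a single rotation plane, and claim (ii) below shows that this cannot happen in a stably complex $G$-manifold.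
\end{example}

\begin{lemma}\label{lem:closed}
If $X$ is stably complex, then $F(X)$ is open and closed in $X^g$.
\end{lemma}

\begin{proof}
It is open by (A1) and (A2). Let $y\in X^g$ be a limit of points of $F(X)$. Then $\dim(T_yX)^-=2$ by (A2). Suppose that $K=G_y$ is infinite. Its identity component $K_0\subset T$ is a torus of dimension $1$ or $2$, and $g\in K$ inverts $K_0$. Because $y$ is a limit of points with finite isotropy, (A2) gives:
\begin{equation}\label{eq:eff}
\text{no infinite subgroup of $K$ acts trivially on $T_yX$.}
\end{equation}
Write $T_yX=Q\oplus(T_yX)^{K_0}$, where $Q$ is the sum of the nontrivial $K_0$-isotypic parts. Both summands are $g$-invariant since $g$ normalizes $K_0$. The nontrivial real irreducible representations of $K_0$ are the planes $[\chi]$ underlying the nontrivial characters $\chi$, with $[\chi]=[\chi^{-1}]$, and $\chi\ne\chi^{-1}$ because the character group of a torus is torsion free. We bound $\dim(T_yX)^-$ from below.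

(i) \emph{$Q\neq0$}, by \eqref{eq:eff} applied to $K_0$.

(ii) \emph{Each $[\chi]$ occurs in $Q$ with even multiplicity.} Let $E'$ be any complex $K$-representation, with weight spaces $E'_\chi$. For $v\in E'_\chi$ and $s\in K_0$ we have $sgv=gs^{-1}v=\chi(s)^{-1}gv$, so $g$ interchanges $E'_\chi$ and $E'_{\chi^{-1}}$. The multiplicity of $[\chi]$ in the underlying real representation is $\dim_{\mathbb C}E'_\chi+\dim_{\mathbb C}E'_{\chi^{-1}}=2\dim_{\mathbb C}E'_\chi$. This applies to $E_y=T_yX\oplus\mathbb R^k\oplus V$ and to $V$, so the multiplicity in $T_yX$ is a difference of even numbers. With (i) we get $\dim Q\ge4$, and $Q=2[\chi]$ for a single $\chi$ if $\dim Q=4$.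

(iii) \emph{$\dim Q^-=\frac12\dim Q$.} The involution $g$ permutes the weight spaces of $Q\otimes\mathbb C$ and fixes none of them, so its trace on $Q$ is $0$.

(iv) \emph{$T_y(Gy)$ has dimension $2-\dim K_0$ and lies in $(T_yX)^-\cap(T_yX)^{K_0}$.} It is fixed by $K_0$ since $s_*\eta_y=(\operatorname{Ad}(s)\eta)_y=\eta_y$ for $s\in K_0\subset T$.

Adding the contributions of the two summands of $T_yX$,
\[
2=\dim(T_yX)^-\ \ge\ \tfrac12\dim Q+(2-\dim K_0)\ \ge\ 4-\dim K_0 .
\]
Hence $K_0=T$ and $\dim Q=4$, so $Q=2[\chi]$. The kernel of $\chi\colon T\to S^1$ is infinite and acts trivially on $Q$ and on $(T_yX)^T$. This contradicts \eqref{eq:eff}. So $G_y$ is finite and $y\in F(X)$.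
\end{proof}

\begin{remark}
The condition $\dim(T_xX)^-=2$ is also needed for closedness. Let $T$ act on $\mathbb C^4$ by $(t_1z_1,t_1^{-1}z_2,t_2w_1,t_2^{-1}w_2)$, and let $g$ swap $z_1$ with $z_2$ and $w_1$ with $w_2$. This is a unitary $G$-representation with $(-1)$-eigenspace of real dimension $4$. The $g$-fixed point $(z,z,w,w)$ has finite isotropy exactly when $z\neq0\ne w$, which is not a closed condition.
\end{remark}

By Lemma~\ref{lem:closed} and (A2), $F=F(X)$ is a union of components of $X^g$, hence a compact manifold, of dimension $\dim(T_xX)^+=\dim X-2$. Its boundary is $F(\partial X)$, since $g$ fixes the normal direction of $\partial X$ and so $(T_xX)^-=(T_x\partial X)^-$. As $g$ acts complex linearly on $E$, both eigenbundles $E^\pm$ over $F$ are complex, and each yields a piece of data.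

\begin{itemize}
\item \emph{Sign.} For $x\in F$ the space $E_x^-=(T_xX)^-\oplus V^-\cong\mathfrak t\oplus V^-$ is complex, and so is $V^-$. There is a unique orientation of $\mathfrak t$ that together with the complex orientation of $V^-$ gives the complex orientation of $E_x^-$. Let $o(x)=+$ if it is the orientation defined by $J$, and $o(x)=-$ otherwise. The isomorphism $E^-|_F\cong F\times(\mathfrak t\oplus V^-)$ is continuous, so $o$ is locally constant and $F=F^+\sqcup F^-$ with both parts compact.
\item \emph{Structure.} The bundle $E^+|_F=TF\oplus\underline{\mathbb R}^k\oplus\underline{V^+}$ is complex, and $V^+\cong\mathbb C^l$. So $F^+$ and $F^-$ are stably complex manifolds in the nonequivariant sense.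
\end{itemize}

A homotopy of $\mathcal J$ induces homotopies on $E^\pm$. Stabilizing by $V'$ adds the complex spaces $(V')^-$ to both $E_x^-$ and $V^-$, and $(V')^+$ to $E_x^+$, so it changes neither datum; stabilizing by $\mathbb C^l$ affects only $E^+$, by a stabilization. At a boundary point $X$ and $\partial X$ have the same bundle $E$, and the invariant outward normal is tangent to $F$ and is an outward normal of $\partial F$. Thus $\partial F^\pm(X)=F^\pm(\partial X)$ as stably complex manifolds. Passing to $-X$ changes only $E^+$, so it preserves $o$ and replaces $F^\pm$ by $-F^\pm$. We obtain homomorphisms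
\[
\varphi_\pm\colon\Omega^G_{j+2}\longrightarrow MU_j,\qquad\varphi_\pm[X]=[F^\pm(X)].
\]

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Proposition~\ref{prop:equal} and Lemma~\ref{lem:F} give $\mathrm{PT}(b)=\mathrm{PT}(b')$. Since $\mathrm{PT}$ is a ring homomorphism, $\mathrm{PT}(a(b-b'))=\mathrm{PT}(a)\bigl(\mathrm{PT}(b)-\mathrm{PT}(b')\bigr)=0$ for all $a\in MU_*$.

Let $a=[B]$, with $B$ a closed stably complex manifold with trivial action. Then $(B\times M)^g=B\times\{tH:t^2=1\}$ consists of four copies of $B$. At these points the isotropy group has order $2$, the bundle $E^-$ is $TM$, and $E^+$ is the stable tangent bundle of $B$; so they all lie in $F$. Under (A3) the vector $[t,\eta]$ is $t_*\eta_{eH}=(\operatorname{Ad}(t)\eta)_{tH}=\eta_{tH}$, because $T$ is abelian. So at each of the four points the infinitesimal action carries $J$ to the structure of $b$ and $-J$ to the structure of $b'$. On the plane $\mathfrak t$ the structures $J$ and $-J$ define opposite orientations. Hence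
\[
(\varphi_+,\varphi_-)(ab)=(4a,0),\qquad(\varphi_+,\varphi_-)(ab')=(0,4a),
\]
and $a(b-b')$ maps to $(4a,-4a)$. Since $MU_*$ is torsion free, this is nonzero for $a\neq0$; the case $a=1$ gives $b\ne b'$. Finally $MU_{2j}\neq0$ for all $j\ge0$.
\end{proof}

The values $(4,0)$ and $(0,4)$ show that $b$ and $b'$ are linearly independent. In particular $b'\neq-b$, although the two surfaces $b'$ and $-b$ carry the same orientation.

\section{Changing the complex structure on $G/H$: a Burnside ring formula}\label{sec:transfer}

In Section~\ref{sec:equal} a change of complex structure became a reflection of a representation disc, and the reflection was decomposed by hand. For a larger finite group $H$ we let equivariant stable homotopy theory do the decomposition.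

Let $H$ be a finite group and $\pi_0^H(\mathbb S)=\operatorname{colim}_W[S^W,S^W]_H$, the colimit over real $H$-representations. For $K\le H$, the degree of the restriction to $K$-fixed points, taken after stabilizing so that $W^K\neq0$, is a homomorphism $d_K\colon\pi_0^H(\mathbb S)\to\mathbb Z$, the \emph{mark} at $K$. The Burnside ring $A(H)$ is the Grothendieck ring of finite $H$-sets; additively it is free on the orbits $[H/K]$, one for each conjugacy class of subgroups, and its unit is $1=[H/H]$. By Segal and tom Dieck, $\pi_0^H(\mathbb S)=A(H)$, with $d_{K'}[H/K]=|(H/K)^{K'}|$, and an element is determined by its marks.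

Now let $G$ be a compact Lie group of even dimension, $H\le G$ finite, $J$ an $H$-invariant complex structure on $\mathfrak g$, and $r\in O(\mathfrak g)$ an $H$-equivariant involution. Then $J'=rJr^{-1}$ is again $H$-invariant. Let $[r]\in\pi_0^H(\mathbb S)$ be the class of $S^r\colon S^{\mathfrak g}\to S^{\mathfrak g}$; its marks are $d_K[r]=\det(r|\mathfrak g^K)$.

\begin{proposition}\label{prop:transfer}
Write $[r]=\sum_Kc_K[H/K]$ in $A(H)$. Then
\[
\mathrm{PT}[G/H,J']=\sum_Kc_K\,\mathrm{PT}[G/K,J].
\]
\end{proposition}

For $G=T\rtimes C_2$, $H=\langle g\rangle$ and $r=\operatorname{diag}(1,-1)$ the marks are $d_1[r]=-1$ and $d_H[r]=1$, so $[r]=1-[H/1]$. The formula reads $\mathrm{PT}(b')=\mathrm{PT}(b)-\mathrm{PT}[G,J]$, and the last term is the free orbit met in Section~\ref{sec:equal}.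

\begin{proof}
We construct a homomorphism $\Psi\colon\pi_0^H(\mathbb S)\to MU^G_{\dim G}$ by inserting self-maps of a sphere into the Pontryagin--Thom collapse of $G/H$, and show that $\Psi[r]=\mathrm{PT}[G/H,J']$ and $\Psi[H/K]=\mathrm{PT}[G/K,J]$.

\emph{The normal structure.} Choose a unitary $G$-representation $U$ and $v_0\in U$ with isotropy group $H$, so that $G/H\cong Gv_0\subset U$. As a real $H$-representation $U=\mathfrak g\oplus N$, where $\mathfrak g$ is embedded by the infinitesimal action at $v_0$ and $N$ is the orthogonal complement. Every complex $H$-representation is a summand of the restriction of a unitary $G$-representation. So after enlarging $U$ there are a complex $H$-representation $\xi$ that contains the regular representation $\mathbb C[H]$ and a complex $H$-isomorphism $\alpha\colon(\mathfrak g,J)\oplus\xi\to U$.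

For a real $H$-representation $W$, the group $GL_H(W)$ of $H$-automorphisms is a product of groups $GL_m(\mathbb R)$, $GL_m(\mathbb C)$, $GL_m(\mathbb H)$, one for each irreducible, with $m$ its multiplicity. Only the factors $GL_m(\mathbb R)$ with $m\ge1$ are disconnected, with two components given by the sign of the determinant. Every real irreducible occurs in $\xi$, so
\begin{equation}\label{eq:pi0}
\pi_0GL_H(\xi)\longrightarrow\pi_0GL_H(\mathfrak g\oplus\xi),\qquad\psi\longmapsto1\oplus\psi,\qquad\text{is onto.}
\end{equation}
Since $\mathfrak g\oplus N\cong\mathfrak g\oplus\xi$, cancellation gives a real $H$-isomorphism $\phi_0\colon N\to\xi$. By \eqref{eq:pi0}, $\alpha^{-1}(1\oplus\phi_0)^{-1}\simeq1\oplus\psi$ for some $\psi$, and $\phi=\psi\phi_0$ satisfies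
\begin{equation}\label{eq:phi}
1\oplus\phi\simeq\alpha^{-1}\colon\ U=\mathfrak g\oplus N\longrightarrow\mathfrak g\oplus\xi\qquad\text{through $H$-isomorphisms.}
\end{equation}
Pull back the complex structure of $(\mathfrak g,J)\oplus\xi$ along this homotopy: at one end we get $J\oplus\phi^*i_\xi$, at the other the structure of $U$. So $\phi^*i_\xi$ defines a structure on the normal bundle $G\times_HN$ that is complementary to $J$ in the sense of Section~\ref{sec:PT}.

\emph{The homomorphism $\Psi$.} For small $\varepsilon$ the map $G\times_HD_\varepsilon(N)\to U$, $[u,n]\mapsto u(v_0+n)$, is a tubular neighborhood. Identify $D_\varepsilon(N)/S_\varepsilon(N)$ with $S^N$ radially, by the identity near $0$. For a based $H$-map $\beta\colon S^\xi\to S^\xi$ let $\Psi(\beta)$ be the class of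
\[
S^U\xrightarrow{\ \text{collapse}\ }G_+\wedge_HS^N\xrightarrow{\ \phi\ }G_+\wedge_HS^\xi\xrightarrow{\ G_+\wedge_H\beta\ }G_+\wedge_HS^\xi\xrightarrow{\ \vartheta_H\ }MU_G(|\xi|),
\]
where $\vartheta_H$ classifies $G\times_H\xi$. Add a unitary $G$-representation $U'$ to $U$, $N$ and $\xi$, and replace $\phi$ by $\phi\oplus1$ and $\beta$ by $\beta\wedge1$. Under the homeomorphisms $G_+\wedge_H(Y\wedge S^{U'})\cong(G_+\wedge_HY)\wedge S^{U'}$, $[u,y\wedge w]\mapsto[u,y]\wedge uw$, the new composite is homotopic to the image of the old one under the transition map. The representations $\xi\oplus U'$ are cofinal among $H$-representations, so $\Psi$ is defined on $\pi_0^H(\mathbb S)$. It is additive: after adding $U'=\mathbb C$ with trivial action, the first two maps are suspensions, so precomposition with them respects sums formed in the suspension coordinate, and so do $G_+\wedge_H(-)$ and postcomposition with $\vartheta_H$.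

\emph{$\Psi[r]=\mathrm{PT}[G/H,J']$.} The map $\alpha'=\alpha\circ(r^{-1}\oplus1)\colon(\mathfrak g,J')\oplus\xi\to U$ is a complex $H$-isomorphism, because $r^{-1}J'=Jr^{-1}$. By \eqref{eq:pi0} there is $r_\xi\in GL_H(\xi)$ with $r\oplus1\simeq1\oplus r_\xi$. Then
\[
\alpha'^{-1}=(r\oplus1)\alpha^{-1}\simeq(1\oplus r_\xi)(1\oplus\phi)=1\oplus r_\xi\phi .
\]
So $r_\xi\phi$ plays for $J'$ the role that $\phi$ plays for $J$, and $\mathrm{PT}[G/H,J']=\Psi(S^{r_\xi})$. Since $\mathrm{id}_{S^{\mathfrak g}}\wedge S^{r_\xi}\simeq S^r\wedge\mathrm{id}_{S^\xi}$, the stable class of $S^{r_\xi}$ is $[r]$.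

\emph{A representative of $[H/K]$.} As $\xi\supset\mathbb C[H]\supset\mathbb C[H/K]$, there is a point $p\in\xi$ with isotropy group $K$, as close to $0$ as we like. For small $\delta$ the discs $h(p+D_\delta(\xi))$, $hK\in H/K$, are disjoint. Let
\[
\tau_K\colon S^\xi\longrightarrow H_+\wedge_KS^\xi\longrightarrow S^\xi
\]
be the collapse $h(p+w)\mapsto[h,w]$ onto these discs, with $D_\delta(\xi)/S_\delta(\xi)\cong S^\xi$, followed by the action map $[h,w]\mapsto hw$. A disc meets $\xi^{K'}$ if and only if $K'$ preserves it, that is, fixes its center $hp$, that is, $hK\in(H/K)^{K'}$. On such a disc $\tau_K$ is the translation $hp+w\mapsto w$ followed by the radial identification, which has degree $1$ on $K'$-fixed points. So $d_{K'}(\tau_K)=|(H/K)^{K'}|$ for all $K'$, and $\tau_K$ represents $[H/K]$.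

\emph{$\Psi(\tau_K)=\mathrm{PT}[G/K,J]$.} Let $p'=\phi^{-1}(p)\in N^K$, with $p$ and $\delta$ so small that the $\phi$-preimages of the discs lie where the radial identification for $N$ is the identity. The point $v_0+p'$ has isotropy group $H_{p'}=K$. The composite
\[
S^U\longrightarrow G_+\wedge_HS^N\xrightarrow{\ \phi\ }G_+\wedge_HS^\xi\longrightarrow G_+\wedge_H(H_+\wedge_KS^\xi)=G_+\wedge_KS^\xi
\]
sends $u(v_0+p'+\phi^{-1}w)$ to $[u,w]$ for $w\in D_\delta(\xi)$, and all other points to the base point. So it is the collapse onto a tubular neighborhood of the orbit $G(v_0+p')\cong G/K$, whose normal bundle $G\times_KN$ is identified with $G\times_K\xi$ by $\phi$. We must check that this normal structure is complementary to $J$ at the displaced point. For $0\le t\le1$ consider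
\[
a_t\colon\mathfrak g\oplus N\longrightarrow U,\qquad a_t(\eta,n)=\eta\cdot(v_0+tp')+n .
\]
It is $K$-equivariant because $K$ fixes $v_0+tp'$. It is the differential at $(e,tp')$ of $(u,n)\mapsto u(v_0+n)$, which is a local diffeomorphism on $G\times\operatorname{int}D_\varepsilon(N)$ since $H$ is finite; so $a_t$ is an isomorphism. Now $a_0$ is the decomposition $U=\mathfrak g\oplus N$ used in \eqref{eq:phi}, and $a_1$ is the decomposition at $v_0+p'$ into the tangent space of the orbit and the normal slice. Hence $(1\oplus\phi)a_1^{-1}\simeq(1\oplus\phi)a_0^{-1}\simeq\alpha^{-1}$ through $K$-isomorphisms, which is \eqref{eq:phi} for $G/K$. Finally, the remaining composite $G_+\wedge_KS^\xi\to G_+\wedge_HS^\xi\to MU_G(|\xi|)$ is induced by the bundle maps $G\times_K\xi\to G\times_H\xi\to\gamma^{|\xi|}$, so it classifies $G\times_K\xi$.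
\end{proof}

To apply the formula we need terms $[G/K,J]$ that vanish. The next lemma generalizes the solid torus of Lemma~\ref{lem:free}.

\begin{lemma}\label{lem:circle}
Let $C\le G$ be a circle, $K\le C$ a finite subgroup, and $J$ a $C$-invariant complex structure on $\mathfrak g$. Then $[G/K,J]=0$ in $\Omega^G_{\dim G}$.
\end{lemma}

\begin{proof}
Let $\lambda$ be a character of $C$ with kernel $K$, and $\mathbb C_\lambda$ the corresponding representation. Put $W=G\times_CD(\mathbb C_\lambda)$. Since $C$ acts transitively on $S(\mathbb C_\lambda)$ with isotropy group $K$, we have $\partial W\cong G/K$, with base point $[e,1]$. Let $\zeta\in\mathfrak c=\operatorname{Lie}(C)$ act on $\mathbb C_\lambda$ as multiplication by $i$, and let $\mathfrak m$ be a $C$-invariant complement of $\mathfrak c$ in $\mathfrak g$. Then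
\[
T_{[e,w]}W=(\mathfrak g\oplus\mathbb C_\lambda)/\mathbb R(\zeta,-iw)\cong\mathfrak m\oplus\mathbb C_\lambda,
\]
and in these terms the infinitesimal action at $[e,w]$ is the identity on $\mathfrak m$ and sends $\zeta$ to $iw$. Adding a trivial line with basis vector $\epsilon$,
\[
TW\oplus\underline{\mathbb R}\cong G\times_C\bigl(D(\mathbb C_\lambda)\times(\mathfrak m\oplus\mathbb R\epsilon\oplus\mathbb C_\lambda)\bigr).
\]
As $C$ acts trivially on $\mathfrak c$, sending $\epsilon$ to $\zeta$ gives a $C$-isomorphism $\mathfrak m\oplus\mathbb R\epsilon\cong\mathfrak g$. So $\mathcal J=J\oplus i$ is a $C$-invariant complex structure on the fiber, and $W$ is stably complex.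

It remains to identify the structure on $\partial W$. At $[e,1]$ let $n=1\in\mathbb C_\lambda$ be the outward normal and $v=i\in\mathbb C_\lambda$. The tangent space of $\partial W$ is $\mathfrak m\oplus\mathbb Rv$, identified with $\mathfrak g$ by $v\leftrightarrow\zeta$, but $\mathcal J$ pairs $\mathfrak m$ with $\epsilon$ and satisfies $\mathcal Jn=v$. To correct this, let $R$ be the identity on $\mathfrak m$ and the cyclic permutation $\epsilon\mapsto v\mapsto n\mapsto\epsilon$. The group $K=\ker\lambda$ fixes $\epsilon,v,n$, and the permutation has determinant $1$, so $R$ is joined to the identity through $K$-automorphisms. The structure $R\mathcal JR^{-1}$ equals $J$ on $\mathfrak m\oplus\mathbb Rv\cong\mathfrak g$ and sends $\epsilon$ to $R\mathcal Jn=Rv=n$, so it is $-i$ on $\mathbb Rn\oplus\mathbb R\epsilon=\mathbb R^2$. By (A3), $0=[\partial W]=-[G/K,J]$.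
\end{proof}

\section{The group $SO(3)\times SO(3)$}\label{sec:SO3}

In this section $G=SO(3)\times SO(3)$, and $\Delta\cong SO(3)$ is the diagonal. Identify $\mathfrak{so}(3)$ with $\mathbb R^3$, so that the adjoint action is the standard action and the bracket is the cross product. Then $\mathfrak g=\mathbb R^3\otimes\mathbb R^2=\{(x,y)\}$ as a $\Delta$-representation, and
\[
J(x,y)=(-y,x)
\]
is a $\Delta$-invariant complex structure. By Lemma~\ref{lem:circle}, $[G/K,J]=0$ for every finite cyclic $K\le\Delta$, since $K$ consists of rotations about one axis. So we need a noncyclic isotropy group. Let $H\cong A_5$ be the rotation group of the icosahedron in $\Delta$, and let $\rho=\mathbb R^3$ be its standard representation. It is irreducible of odd dimension, so $\operatorname{End}_H(\rho)=\mathbb R$. The group $H$ is perfect, so its $1$-dimensional real representations are trivial. Put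
\[
b=[G/H,J],\qquad b'=[G/H,-J]\qquad\text{in }\Omega^G_6 .
\]

\begin{proposition}\label{prop:SO3eq}
$\mathrm{PT}(b)=\mathrm{PT}(b')$.
\end{proposition}

\begin{proof}
Let $r(x,y)=(x,-y)$. Then $rJr^{-1}(x,y)=rJ(x,-y)=r(y,x)=-J(x,y)$, and $d_K[r]=(-1)^{\dim\rho^K}$ because $\mathfrak g^K=\rho^K\otimes\mathbb R^2$. A subgroup $K\le H$ fixes a nonzero vector of $\rho$ if and only if it consists of rotations about one axis, that is, is cyclic. So $\dim\rho^K$ is $3$ for $K=1$, is $1$ for cyclic $K\ne1$, and is $0$ for noncyclic $K$, and the marks of $1-[r]$ are $2$ at cyclic and $0$ at noncyclic subgroups. We claim that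
\begin{equation}\label{eq:ico}
1-[r]=[H/C_2]+[H/C_3]+[H/C_5]-[H/1].
\end{equation}
The points of the unit sphere of $\rho$ with nontrivial isotropy are the directions of the $30$ edge midpoints, the $20$ face centers and the $12$ vertices of the icosahedron; as an $H$-set this is $\Pi=H/C_2\sqcup H/C_3\sqcup H/C_5$. A noncyclic $K$ has no fixed point on the sphere, so the right side of \eqref{eq:ico} has mark $0$. A cyclic $K\neq1$ fixes exactly the two ends of its axis, which lie in $\Pi$, so the mark is $2$. For $K=1$ the mark is $30+20+12-60=2$. This proves \eqref{eq:ico}. By Proposition~\ref{prop:transfer}, $\mathrm{PT}(b)-\mathrm{PT}(b')$ is a combination of classes $\mathrm{PT}[G/K,J]$ with $K$ cyclic, and these vanish.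
\end{proof}

To separate $b$ from $b'$ we adapt Section~\ref{sec:distinct}. The $(-1)$-eigenspace of $g$ is replaced by the multiplicity space $\operatorname{Hom}_H(\rho,-)$ of real $H$-linear maps. We have no analog of the condition $\dim(T_xX)^-=2$ to impose, and restrict the dimension of $X$ instead. Let $X$ be a compact stably complex $G$-manifold that is either closed of dimension $6$, or of dimension $7$ with boundary allowed. Put
\[
F(X)=\{x\in X^H:\ G_x\text{ is finite}\},
\]
an open subset of $X^H$ by (A1). For $x\in F(X)$ the injection $\mathfrak g\to T_xX$ is $H$-equivariant by (A1), and its cokernel has dimension at most $1$, hence is trivial. So $T_xX\cong2\rho\oplus\mathbb R^{\dim X-6}$, and $F(X)$ is a manifold of dimension $\dim X-6$.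

\begin{lemma}\label{lem:closed2}
$F(X)$ is closed in $X$.
\end{lemma}

\begin{proof}
Let $\dim X=6$. An orbit with finite isotropy has dimension $6$, so it is open; it is also compact and connected, hence a component of $X$. There are finitely many components, and $F(X)$ is the intersection of $X^H$ with a union of them.

Let $\dim X=7$. In an invariant collar $\partial X\times[0,1)$ we have $F(X)=F(\partial X)\times[0,1)$, which is closed in the collar by the first case. So let $y$ be an interior point that is a limit of points of $F(X)$, and suppose that $K=G_y\supset H$ is infinite, with identity component $K_0$ and Lie algebra $\mathfrak k\neq0$. As in \eqref{eq:eff}, no infinite subgroup of $K$ acts trivially on $T_yX$, and $T_yX\cong2\rho\oplus\mathbb R$ over $H$ by (A2).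

\emph{The possible $K_0$.} The subalgebra $\mathfrak k$ is an $H$-submodule of $\rho\otimes\mathbb R^2$. Since $\operatorname{End}_H(\rho)=\mathbb R$, the proper nonzero submodules are $\{(\alpha x,\beta x):x\in\rho\}$ with $(\alpha,\beta)\neq0$. Brackets in such a submodule have the form $(\alpha^2z,\beta^2z)$ with $z=x\times x'$, so it is a subalgebra only if $(\alpha^2,\beta^2)$ is parallel to $(\alpha,\beta)$, that is, $\alpha\beta(\alpha-\beta)=0$. Thus $K_0$ is $SO(3)\times1$, $1\times SO(3)$, $\Delta$ or $G$.

\emph{Parity.} The real irreducible representations of $SO(3)$ have dimensions $2l+1$, those of $SO(3)\times SO(3)$ are their tensor products, of dimensions $(2l+1)(2l'+1)$, and all have endomorphism ring $\mathbb R$. So the multiplicity of such an irreducible $\Lambda$ in a representation $E'$ is $\dim_{\mathbb R}\operatorname{Hom}_{K_0}(\Lambda,E')$, and this space is complex if $E'$ is. Applying this to $E_y=T_yX\oplus\mathbb R^k\oplus V$ and to $V$, we see that each nontrivial $\Lambda$ has even multiplicity in $T_yX$. Now $K_0$ acts nontrivially on $T_yX$, nontrivial irreducibles have dimension at least $3$, and $\dim T_yX=7$.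 Hence $T_yX\cong2\Lambda\oplus\mathbb R$ over $K_0$, with $\dim\Lambda=3$, and $\dim(T_yX)^{K_0}=1$.

\emph{Case $K_0=G$.} Then $\Lambda$ is the standard representation of one factor, and the other factor acts trivially on $T_yX$, a contradiction.

\emph{Case $K_0=SO(3)\times1$ or $1\times SO(3)$.} Then $T_y(Gy)\cong\mathfrak g/\mathfrak k$ is the Lie algebra of the other factor, a trivial $K_0$-representation of dimension $3>1$, a contradiction.

\emph{Case $K_0=\Delta$.} Since $H\subset\Delta$, we have $(T_yX)^\Delta\subset(T_yX)^H$, and both have dimension $1$, so they are equal. By (A2), $X^\Delta=X^H$ near $y$, so points of $F(X)$ near $y$ are fixed by $\Delta$, a contradiction.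
\end{proof}

So $F=F(X)$ is compact, with $\partial F(X)=F(\partial X)$ by the collar description. For $x\in F$ the space
\[
\operatorname{Hom}_H(\rho,E_x)=\operatorname{Hom}_H(\rho,\mathfrak g)\oplus\operatorname{Hom}_H(\rho,V)
\]
is complex, and so is its second summand. This orients the plane $\operatorname{Hom}_H(\rho,\mathfrak g)=\mathbb R^2$, and comparison with the orientation defined by $J$ gives a locally constant sign $o(x)$ and a splitting $F=F^+\sqcup F^-$. The complex bundle $E^H|_F=TF\oplus\underline{\mathbb R}^k\oplus\underline{V^H}$ makes $F^\pm$ stably complex. The verifications that follow Lemma~\ref{lem:closed} apply word for word, with $\operatorname{Hom}_H(\rho,E)$ and $E^H$ in place of $E^-$ and $E^+$; trivial summands contribute only to $E^H$. We obtain homomorphisms $\varphi_\pm\colon\Omega^G_6\to MU_0=\mathbb Z$, the signed counts of the points of $F^\pm$.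

\begin{proposition}\label{prop:SO3neq}
$b\neq b'$ in $\Omega^G_6$.
\end{proposition}

\begin{proof}
We have $(G/H)^H=N_G(H)/H$. Let $(u,v)$ normalize $H=\{(h,h)\}$. Then $uhu^{-1}=vhv^{-1}$ for all $h\in A_5$, so $v^{-1}u$ lies in $\operatorname{End}_H(\rho)\cap SO(3)=\{1\}$. Hence $u=v$ lies in the normalizer of $A_5$ in $SO(3)$. This normalizer embeds in $\operatorname{Aut}(A_5)$, because the centralizer is trivial, so it is a finite subgroup of $SO(3)$ containing $A_5$. The finite subgroups of $SO(3)$ are cyclic, dihedral, $A_4$, $S_4$ or $A_5$, and only the last is not solvable; so the normalizer is $A_5$. Thus $F(G/H)$ is the single point $eH$. There $E=\mathfrak g$ and $E^H=0$, so the point counts as $+1$. The structures $J$ and $-J$ induce opposite orientations of the plane $\operatorname{Hom}_H(\rho,\mathfrak g)$. Hence $(\varphi_+,\varphi_-)(b)=(1,0)$ and $(\varphi_+,\varphi_-)(b')=(0,1)$.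
\end{proof}

\section{Passing from a quotient to the group}\label{sec:quot}

\begin{lemma}\label{lem:quot}
Let $p\colon L\to G$ be a surjective homomorphism of compact Lie groups. If $\mathrm{PT}$ is not injective for $G$, then it is not injective for $L$.
\end{lemma}

\begin{proof}
Regarding $G$-manifolds as $L$-manifolds defines $p^*\colon\Omega^G_*\to\Omega^L_*$. The universal $G$-bundle, regarded as an $L$-bundle, is classified by an $L$-map $MU_G(q)\to MU_L(q)$, and these maps are compatible up to homotopy with the structure maps. Composing representatives $S^U\to MU_G(q)$ with them defines $p^*\colon MU^G_{2m}\to MU^L_{2m}$. One embedding and one collapse compute $\mathrm{PT}$ for both groups, so $p^*$ commutes with $\mathrm{PT}$ and carries the kernel for $G$ into the kernel for $L$; the same argument applies in odd degrees, which we do not use.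

It remains to show that $p^*$ is injective on geometric bordism. Let $\Gamma=\ker p$. For a compact stably complex $L$-manifold $X$, let $X'$ be the union of the components of $X$ on which $\Gamma$ acts trivially. It is $L$-invariant since $\Gamma$ is normal, so $G$ acts on it, and $E^\Gamma|_{X'}=TX'\oplus\underline{\mathbb R}^k\oplus\underline{V^\Gamma}$ is a complex $G$-bundle. The inclusion $\partial(X')\subset(\partial X)'$ is immediate. Conversely, if $\Gamma$ acts trivially on a component of $\partial X$, then it acts trivially on $T_xX=T_x\partial X\oplus\mathbb R$ at a point $x$ of that component. By (A2) the component of $X^\Gamma$ through $x$ has full dimension, so it is open and closed in $X$, and $x\in X'$. Thus $\partial(X')=(\partial X)'$, and $[X]\mapsto[X']$ is a homomorphism $\Omega^L_j\to\Omega^G_j$ with $[X']=[X]$ for $X$ in the image of $p^*$. It is a left inverse of $p^*$.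
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The map $\mathrm{PT}$ is not injective for $T\rtimes C_2$ by Theorem~\ref{thm:A}, and not injective for $SO(3)\times SO(3)$ by Propositions~\ref{prop:SO3eq} and~\ref{prop:SO3neq}. Lemma~\ref{lem:quot} gives the first statement. The second follows from $SO(4)/\{\pm1\}\cong SO(3)\times SO(3)$ and $SU(2)/\{\pm1\}\cong SO(3)$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{conj}
\texttt{https://firsching.ch/assets/pdfs/DArevised.pdf}

\end{thebibliography}
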